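\title{A finitely presented group without Property $(\tau)$ whose finite-index subgroups have finite abelianization}

\begin{abstract}
A finitely generated group with a finite-index subgroup of positive first Betti number does not have Property $(\tau)$. We show that the converse fails for finitely presented groups: we construct a finitely presented perfect group $\Gamma$ without Property $(\tau)$ in which every finite-index subgroup has finite abelianization. The group acts on finite sets of strings by changing prefixes. Such changes almost preserve the last letter, and this destroys the spectral gap. The finite quotients of $\Gamma$ are controlled by self-similarity endomorphisms, which exist on a finitely presented group because every short relator omits some central letter of the alphabet. In addition, every linear representation of a finite-index subgroup of $\Gamma$, over any field, has finite image.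
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $\Gamma$ be a finitely presented group. There is a closed Riemannian manifold $M$ with $\pi_1(M)=\Gamma$, and the finite-index subgroups of $\Gamma$ correspond to the finite covers of $M$ (covers are connected throughout). For a closed Riemannian manifold $N$ let $\lambda_1(N)$ be the smallest positive eigenvalue of the Laplacian on $N$. It is given by the Rayleigh quotient,
\begin{equation}\label{eq:rayleigh}
\lambda_1(N)=\inf_F\ \frac{\int_N|\nabla F|^2}{\int_N|F-\bar F|^2},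
\end{equation}
where $F$ runs over the nonconstant smooth functions and $\bar F$ is the mean of $F$. So $\lambda_1(N)$ is small when some function varies little from point to point and yet is far from constant, for instance when $N$ consists of two large pieces joined by a narrow neck.

If $\{M_i\}$ is a collection of finite covers of $M$, then $\Gamma$ has \emph{Property $(\tau)$ with respect to the subgroups $\{\pi_1(M_i)\}$} if $\lambda_1(M_i)$ is bounded away from zero. This depends only on $\Gamma$ and the subgroups, and not on $M$ or its metric. The group $\Gamma$ has \emph{Property $(\tau)$} if $\inf\lambda_1(M')>0$, where $M'$ runs over all finite covers of $M$. The definition extends to finitely generated groups, and the following facts are known in that setting.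
\begin{itemize}
\item The group $\mathbb Z$ does not have $(\tau)$. Indeed, the circle of length $1$ is covered by the circle of length $N$, for which $\lambda_1=(2\pi/N)^2$.
\item If $\Gamma\to\overline\Gamma$ is a surjection of finitely generated groups and $\overline\Gamma$ does not have $(\tau)$, then neither does $\Gamma$.
\item Consequently, a finitely generated group with a finite-index subgroup of positive first Betti number does not have $(\tau)$.
\end{itemize}
The following is posed as an open question in \cite{covers}.

\medskip
\noindent\textbf{Question.} \emph{If a finitely presented group does not have Property $(\tau)$, must it have a finite-index subgroup with positive first Betti number?}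
\medskip

Finite presentability gives a reason to hope for a positive answer, because it converts a cover that merely looks cyclic into a homomorphism to $\mathbb Z$. Let $\Gamma=\langle S\mid\mathcal R\rangle$ with all relators of length less than $k$, where $k\ge3$. Let $E$ be a $\Gamma$-set with a function $h\colon E\to\mathbb Z/k$ that changes by $-1$, $0$ or $1$ along every edge $e\to se$ $(s\in S)$. Add up these changes, as integers, along edge paths. Along a path that reads a relator the sum is divisible by $k$ and of absolute value less than $k$, so it is $0$. Hence the sum defines a homomorphism from the stabilizer of a point to $\mathbb Z$, and it is nonzero as soon as one closed path winds around $\mathbb Z/k$. But a small $\lambda_1$ does not require a long cyclic shape: a dumbbell is enough. The covers constructed in this paper are dumbbells, and the answer to the Question is negative.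

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is a finitely presented perfect group $\Gamma$ such that
\begin{enumerate}
\item[(a)] every finite-index subgroup of $\Gamma$ has finite abelianization, hence first Betti number zero;
\item[(b)] if $M$ is a closed Riemannian manifold with $\pi_1(M)=\Gamma$, then $M$ has finite covers $M_D$ $(D=1,2,\dots)$ with $\lambda_1(M_D)\to0$. So $\Gamma$ does not have Property $(\tau)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:more}
The group $\Gamma$ constructed in the proof of Theorem~\ref{thm:main} also has the following properties.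
\begin{enumerate}
\item[(i)] There are finite-index normal perfect subgroups $\Gamma=\Gamma_0\ge\Gamma_1\ge\cdots$ such that every finite-index subgroup of $\Gamma$ contains some $\Gamma_d$.
\item[(ii)] For every finite-index subgroup $H\le\Gamma$ and every field $\mathbb K$, every homomorphism $H\to \mathrm{GL}_m(\mathbb K)$ has finite image.
\item[(iii)] The covers in Theorem~\ref{thm:main}(b) have degrees $N_D\to\infty$ and satisfy $\lambda_1(M_D)\le C(\log N_D)^A/N_D$, with constants $A$ and $C$, where $C$ depends on $M$.
\end{enumerate}
\end{theorem}

\subsection*{The construction in outline}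

Three demands must be met at once: finite covers with narrow necks, control over \emph{all} finite-index subgroups, and a finite presentation.

The necks come from a permutation group $G$, generated by finitely many prefix changes, that acts on finite sets $E_D$ of strings of length $D$ (Section~\ref{sec:model}). A generator can alter the last letter of a string for only a tiny fraction of the strings, so every group that maps onto $G$ fails $(\tau)$ (Section~\ref{sec:neck}).

Control over finite-index subgroups comes from self-similarity. Writing a letter in front of every string defines endomorphisms of $G$, which carry prefix changes of degree $d$ to prefix changes of degree $d+1$. The changes of degree $d$ lie in copies of an alternating group, so their normal closure is perfect. This is the model for the subgroups $\Gamma_d$, and a subgroup $H\supseteq\Gamma_d$ has $H^{ab}$ finite as soon as $\Gamma_d$ is perfect and of finite index.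

The difficulty is the third demand. We make no claim that $G$ is finitely presented. Instead we keep only the relations of $G$ of length at most some $\Lambda$, obtaining a finitely presented group $\Delta$, and we must show that the endomorphisms survive. They multiply word lengths by a constant, so the image of a relator is too long to be a relator, however large $\Lambda$ is. The way out is to take more central letters than a relator can contain; this shows that the image of a relator is \emph{central} in the image of the would-be endomorphism (Section~\ref{sec:Delta}). Passing to the universal central extension $\Gamma$ of $\Delta$ removes the central error (Sections~\ref{sec:tools} and~\ref{sec:Gamma}). With the endomorphisms in hand, finitely many relations of low degree propagate to all degrees, and one proves that $\Gamma/\Gamma_d$ is finite (Section~\ref{sec:filtration}) and that every finite quotient and every linear representation kills some $\Gamma_d$ (Section~\ref{sec:quotients}).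

\subsection*{Conventions}

We write $[x,y]=xyx^{-1}y^{-1}$ and compose permutations from right to left. If a finite group of order $N$ is generated by a set, every element is a product of fewer than $N$ generators, since a shortest directed path in the Cayley graph does not repeat a vertex. We shall use this for the alternating groups on at most five points, which have order at most $60$. We use \emph{Carmichael's presentation} \cite[\S6.3]{CM}: if $\Omega$ is a finite set with at least three points and $o_1\ne o_2$ are two of them, then
\[
\operatorname{Alt}(\Omega)=\bigl\langle\, e_u\ (u\in\Omega\setminus\{o_1,o_2\})\ \big|\ e_u^3=1,\ (e_ue_v)^2=1\ (u\ne v)\,\bigr\rangle,\qquad e_u=(o_1\;o_2\;u).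
\]
In particular the $3$-cycles $(o_1\;o_2\;u)$ generate $\operatorname{Alt}(\Omega)$. Two $3$-cycles with exactly one common point generate the alternating group on their five points, because the conjugates of $(3\,4\,5)$ by the powers of $(1\,2\,3)$ are $(4\,5\,1)$, $(4\,5\,2)$, $(4\,5\,3)$. Also
\begin{equation}\label{eq:comm3}
[(1\,2\,3),(3\,4\,5)]=(1\,4\,5)(3\,5\,4)=(1\,4\,3).
\end{equation}

\section{The group of prefix changes}\label{sec:model}

\subsection{Strings}

Let $\mathcal C=\{a,a'\}^*\times\mathbb N^r$ be the product of the free monoid on $a,a'$ and the free commutative monoid on $c_1,\dots,c_r$. Its elements are \emph{strings}, the generators $a,a',c_1,\dots,c_r$ are \emph{letters}, and the $c_j$ are the \emph{central letters}. A string $m$ is determined by its \emph{stack} $\operatorname{st}(m)\in\{a,a'\}^*$ and the multiplicities of the central letters. The monoid $\mathcal C$ is cancellative and graded by length; $\mathcal C_d$ is the finite set of strings of length $d$, and $1$ is the empty string. For a letter $y$ we write $y\mid m$ if $m\in y\mathcal C$. A string may begin with several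 different letters: $ac_1=c_1a$ begins with $a$ and with $c_1$. Two distinct letters are \emph{incompatible} if they are $a$ and $a'$, and \emph{compatible} otherwise.
\begin{enumerate}
\item[(S1)] $a\mathcal C\cap a'\mathcal C=\emptyset$.
\item[(S2)] If $y\ne y'$ are compatible, then $yy'=y'y$, and $y'\mid y\xi$ if and only if $y'\mid\xi$.
\item[(S3)] Two words in the letters represent the same string if and only if they are related by interchanges of adjacent distinct compatible letters.
\end{enumerate}
For (S2): if $y$ is central, multiplication by $y$ changes neither the stack nor the multiplicity of another central letter; if $y\in\{a,a'\}$, then $y'$ is central and its multiplicity does not change. For (S3): such interchanges bring any word to the form (stack)$\cdot c_1^{\nu_1}\cdots c_r^{\nu_r}$, which depends only on the string.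

\subsection{Prefix changes}

Let $I=\{1,\dots,n\}$, $Y=I\times\mathcal C$ and $E_D=I\times\mathcal C_D$. An element $p=(i,m)$ of $Y$ is a \emph{point} of \emph{index} $i$ and \emph{degree} $|m|$, and $p\xi=(i,m\xi)$ for $\xi\in\mathcal C$. For points $p,q,w$ of equal degree and \emph{distinct indices}, the $3$-cycles $(p\xi\;\,q\xi\;\,w\xi)$, $\xi\in\mathcal C$, are pairwise disjoint by cancellation. Let
\[
\sigma(p,q,w)=\prod_{\xi\in\mathcal C}(p\xi\;\,q\xi\;\,w\xi)\in\operatorname{Sym}(Y).
\]
This \emph{prefix change} replaces the prefix $p$ by $q$, $q$ by $w$, and $w$ by $p$. It preserves every $E_D$, is trivial on $E_D$ for $D<\deg p$, and is the $3$-cycle $(p\;q\;w)$ on $E_{\deg p}$. Hence the permutation determines the triple $(p,q,w)$ up to cyclic rotation, and we may speak of its \emph{legs} $p,q,w$, its degree and its three indices. Let $X$ be the finite set of prefix changes of degree at most $1$; it is closed under inverses. Put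
\[
G=\langle X\rangle\le\operatorname{Sym}(Y),
\]
and for $J\subseteq I$ let $X_J$ be the set of elements of $X$ with all indices in $J$.

\begin{example}\label{ex:stack}
Suppose first that $r=0$. Then a nonempty string has a unique first letter, a generator changes only the index and the first letter, and $G$ embeds in the finite group $\operatorname{Sym}(E_0)\times\operatorname{Sym}(E_1)$. Central letters are what lets the generators reach deeper. Take $r=1$, $c=c_1$, and follow the point $(1,aa')\in E_2$:
\[
\begin{array}{lll}
\sigma((1,a),(2,c),(3,c)) &\text{sends } (1,a\cdot a') &\text{to } (2,ca')=(2,a'c),\\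
\sigma((2,a'),(1,a),(3,a)) &\text{sends } (2,a'\cdot c) &\text{to } (1,ac)=(1,ca),\\
\sigma((1,c),(2,a),(3,a)) &\text{sends } (1,c\cdot a) &\text{to } (2,aa).
\end{array}
\]
The first move pops the top of the stack, the second changes the new top, and the third pushes a letter back; the central letter keeps the length constant. The last letter of the stack has changed, but only while the stack had length $1$. For $r=1$ and $D\ge1$ there are $1+2+\dots+2^D=2^{D+1}-1$ strings of length $D$, and only $c^D$, $ac^{D-1}$, $a'c^{D-1}$ have a stack of length at most $1$. So the points whose stack ends in $a$ and those whose stack ends in $a'$ form two halves of $E_D$, and every path of generators from one half to the other passes through a set of $3n$ points. This is the dumbbell.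
\end{example}

\subsection{Configurations and shifts}

An element $\omega\in\mathcal C_d^I$ is a \emph{configuration of degree $d$}. It \emph{passes through} the $n$ points $(i,\omega_i)$, one of each index, and every family of points of degree $d$ with distinct indices lies on some configuration. Configurations are multiplied index by index, and $\mathbf 1$ is the unique configuration of degree $0$. We use three operations.

\emph{Permuting indices.} A permutation $g\in\operatorname{Sym}(I)$ acts on $Y$ by $g(i,m)=(g(i),m)$, on prefix changes by conjugation, $g\cdot\sigma(p,q,w)=\sigma(gp,gq,gw)$, and on configurations by $(g\omega)_{g(i)}=\omega_i$.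

\emph{Shifting.} The map $p=(i,m)\mapsto\omega p=(i,\omega_im)$ is injective on $Y$. For $g\in\operatorname{Sym}(Y)$ let $\bar L_\omega(g)$ send $\omega p$ to $\omega g(p)$ and fix all points outside $\omega Y$. Then $\bar L_\omega$ is an injective endomorphism of $\operatorname{Sym}(Y)$. Since $\omega(\omega'p)=(\omega\omega')p$ and $\omega(p\xi)=(\omega p)\xi$,
\begin{equation}\label{eq:shift}
\bar L_\omega\bar L_{\omega'}=\bar L_{\omega\omega'},\qquad \bar L_\omega\,\sigma(p,q,w)=\sigma(\omega p,\omega q,\omega w).
\end{equation}

\emph{Parallel action.} Let $\alpha_{\mathbf 1}\colon A_n\to\operatorname{Sym}(Y)$ be the action by permuting indices and $\alpha_\omega=\bar L_\omega\alpha_{\mathbf 1}$. By \eqref{eq:shift},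
\[
\alpha_\omega\bigl((i\,j\,k)\bigr)=\sigma\bigl((i,\omega_i),(j,\omega_j),(k,\omega_k)\bigr).
\]
As $\alpha_\omega$ is a homomorphism, we obtain:
\begin{enumerate}
\item[(P)] every identity between $3$-cycles on a family of points of equal degree and distinct indices holds for the corresponding prefix changes.
\end{enumerate}
Every element of $X$ has the form $\alpha_\kappa(s)$ with $s$ a $3$-cycle and $\kappa$ a configuration of degree $0$ or $1$.

The next lemma shows that $G$ is closed under shifts. What matters later is that the constant $\ell_0$ depends neither on $r$ nor on $n$.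

\begin{lemma}\label{lem:deg2}
Let $r\ge2$ and $\ell_0=14400$. Let $J\subseteq I$ with $|J|\ge5$. Every prefix change of degree $2$ with indices in $J$ is a product of at most $\ell_0$ elements of $X_J$.
\end{lemma}

\begin{proof}
Two generators that share one index and carry compatible letters there overlap only in degree at least $2$, so their commutator has degree $2$. Precisely, let $y\ne z$ be compatible letters, let $y_1,z_1$ be any letters, let $i,j,k,j_1,j_2\in J$ be distinct, and put
\[
\alpha=\sigma((i,y_1),(j_1,y_1),(k,y)),\qquad\beta=\sigma((k,z),(j,z_1),(j_2,z_1)).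
\]
A cycle of $\alpha$ and a cycle of $\beta$ can meet only in a point $(k,y\xi)=(k,z\xi')$. Then $z\mid\xi$ by (S2), so $\xi=z\xi''$ and $\xi'=y\xi''$. The two cycles are $(1\,2\,3)$ and $(3\,4\,5)$ with $1=(i,y_1z\xi'')$, $3=(k,yz\xi'')$, $4=(j,z_1y\xi'')$. Each cycle of $\alpha$ has one point of index $k$ and so meets at most one cycle of $\beta$, and conversely. By \eqref{eq:comm3},
\begin{equation}\label{eq:commAB}
[\alpha,\beta]=\sigma\bigl((i,y_1z),(j,z_1y),(k,yz)\bigr),
\end{equation}
a product of four elements of $X_J$.

Let $u=(i,y_1z)$ be any point of degree $2$ with index in $J$, and let $v_1=(i_1,c_1c_2)$, $v_2=(i_2,c_1c_2)$ with $i,i_1,i_2\in J$ distinct. We claim that $\sigma(u,v_1,v_2)$ is a product of at most $240$ elements of $X_J$. If $z=c_1$, then \eqref{eq:commAB} with $y=c_2$, $z_1=c_1$, $j=i_1$, $k=i_2$ expresses it as a product of four. If $z\ne c_1$, take $i_3,i_4\in J\setminus\{i,i_1,i_2\}$ distinct. Then \eqref{eq:commAB} with $y=c_1$, $z_1=c_2$, $j=i_3$, $k=i_4$ gives $\sigma(u,v',u')$ with $v'=(i_3,c_1c_2)$ and $u'=(i_4,zc_1)$, and the first case gives $\sigma(u',v_1,v_2)$. The $3$-cycles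 $(u\;v'\;u')$ and $(u'\;v_1\;v_2)$ have exactly one common point, so $(u\;v_1\;v_2)$ is a product of at most $60$ of them. By (P), $\sigma(u,v_1,v_2)$ is a product of at most $60\cdot4$ elements of $X_J$.

Given an arbitrary $\sigma(u,v,w)$ of degree $2$ with indices in $J$, choose $v_1,v_2$ as above at two further indices of $J$. The $3$-cycles $(v_1\;v_2\;u)$, $(v_1\;v_2\;v)$, $(v_1\;v_2\;w)$ generate the alternating group on the five points, so by (P) and the claim $\sigma(u,v,w)$ is a product of at most $60\cdot240=\ell_0$ elements of $X_J$.
\end{proof}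

From now on $r\ge2$ and $n\ge5$. For $\kappa\in\mathcal C_1^I$, the shift $\bar L_\kappa$ sends generators of degree $0$ into $X$ and generators of degree $1$ to prefix changes of degree $2$, so $\bar L_\kappa(G)\subseteq G$. A prefix change of degree $d+1$ is the image under some $\bar L_\kappa$ of one of degree $d$. By induction, $G$ contains all prefix changes.

\section{Narrow necks}\label{sec:neck}

We turn the dumbbell of Example~\ref{ex:stack} into a bound for $\lambda_1$. More central letters widen the neck from constant to polynomial size in $D$, which is still negligible against $2^D$.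

\begin{proposition}\label{prop:neck}
Let $M$ be a closed Riemannian manifold and $\operatorname{pr}\colon\Pi=\pi_1(M)\to G$ a surjection. Then $\Pi$ acts transitively on $E_D$. If $M_D$ $(D\ge1)$ is the cover of $M$ given by a point stabilizer, its degree satisfies $N_D=|E_D|\ge n2^D$, and $\lambda_1(M_D)\le C(\log N_D)^{r-1}/N_D$ with $C$ independent of $D$.
\end{proposition}

\begin{proof}
\emph{The action.} The prefix changes of degree $D$ lie in $G$ and act on $E_D$ as the $3$-cycles on points of distinct indices. Two points of distinct indices are joined by one such cycle and two points of the same index by two, so the action is transitive. The strings in $\{a,a'\}^D$ show $N_D\ge n2^D$.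

\emph{The cut.} Let $U_D\subseteq E_D$ be the set of points $(i,m)$ such that $\operatorname{st}(m)$ is nonempty and ends in $a$, and let $f$ be the indicator function of $U_D$. The number of strings of length $D$ with empty stack is $\beta_D=\binom{D+r-1}{r-1}\le(D+1)^{r-1}$. Exchanging $a$ and $a'$ shows $|U_D|=\frac12(N_D-n\beta_D)$, so $|U_D|/N_D\to\frac12$. A generator $x\in X$ either fixes a point $e$ or moves it as $(k,y\xi)\mapsto(k',y'\xi)$ with $|y|=|y'|\le1$. If $\operatorname{st}(\xi)$ is nonempty, the last letter of the stack does not change. So $f(xe)\ne f(e)$ forces the stack of $e$ to have length at most $1$, and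
\begin{equation}\label{eq:cut}
\#\{e\in E_D: f(xe)\ne f(e)\}\le b_D:=n(\beta_D+2\beta_{D-1})\le3n(D+1)^{r-1}.
\end{equation}

\emph{The test function.} Let $\tilde M$ be the universal cover, with $\Pi$ acting by deck transformations, and let $K$ be a relatively compact measurable fundamental domain. Dividing a nonnegative function in $C_c^\infty(\tilde M)$ that is positive on $\bar K$ by the sum of its translates, we get $\varphi\in C_c^\infty(\tilde M)$ with $\varphi\ge0$ and $\sum_{\gamma\in\Pi}\varphi\circ\gamma^{-1}=1$. By transitivity, $M_D$ is the quotient of $\tilde M\times E_D$ by the diagonal action of $\Pi$, with fundamental domain $K\times E_D$. The function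
\[
F(x,e)=\sum_{\gamma\in\Pi}\varphi(\gamma^{-1}x)\,f(\gamma^{-1}e)
\]
is $\Pi$-invariant, so it is a smooth function on $M_D$. The set $T=\{\gamma:\gamma^{-1}\bar K\cap\operatorname{supp}\varphi\ne\emptyset\}$ is finite, and for $\gamma\notin T$ the function $\varphi\circ\gamma^{-1}$ vanishes near every point of $\bar K$. Hence on $K$ we have $\sum_{\gamma\in T}\varphi\circ\gamma^{-1}=1$ and $\sum_{\gamma\in T}\nabla(\varphi\circ\gamma^{-1})=0$, and on $K\times E_D$
\begin{align*}
\nabla F(x,e)&=\sum_{\gamma\in T}\nabla(\varphi\circ\gamma^{-1})(x)\,\bigl(f(\gamma^{-1}e)-f(e)\bigr),\\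
F(x,e)-f(e)&=\sum_{\gamma\in T}\varphi(\gamma^{-1}x)\,\bigl(f(\gamma^{-1}e)-f(e)\bigr).
\end{align*}
Choose $\ell$ such that $\operatorname{pr}(\gamma^{-1})$ is a product of at most $\ell$ elements of $X$ for all $\gamma\in T$. If $\operatorname{pr}(\gamma^{-1})=x_1\cdots x_l$ and $f(\gamma^{-1}e)\ne f(e)$, then $f(x_je_j)\ne f(e_j)$ for some $j$, where $e_j=x_{j+1}\cdots x_le$. Each $e\mapsto e_j$ is a bijection, so by \eqref{eq:cut} this happens for at most $\ell b_D$ points $e$. The Cauchy--Schwarz inequality for the sums over $T$ gives
\[
\int_{M_D}|\nabla F|^2\le\operatorname{vol}(M)|T|^2\ell\,\sup|\nabla\varphi|^2\,b_D,\qquad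
\int_{K\times E_D}|F-f|^2\le\operatorname{vol}(M)|T|^2\ell\,\sup\varphi^2\,b_D .
\]
So both integrals are at most $C'b_D$ with $C'$ independent of $D$.

\emph{The quotient.} Let $\|\cdot\|_0$ be the $L^2$-norm on $K\times E_D$ after subtraction of the mean. It is a seminorm bounded by the $L^2$-norm, so $\|F\|_0\ge\|f\|_0-(C'b_D)^{1/2}$. Moreover $\|f\|_0^2=\operatorname{vol}(M)\,|U_D|(N_D-|U_D|)/N_D\sim\frac14\operatorname{vol}(M)N_D$, while $b_D/N_D\to0$. Hence $\|F\|_0^2\ge c_0N_D$ for large $D$, with $c_0>0$, and \eqref{eq:rayleigh} gives $\lambda_1(M_D)\le(C'/c_0)\,b_D/N_D$. Since $D\le\log_2N_D$, we have $b_D=O((\log N_D)^{r-1})$. Enlarging the constant covers the finitely many small $D$.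
\end{proof}

It remains to find a finitely presented group that maps onto $G$ and has property (a) of Theorem~\ref{thm:main}.

\section{Perfect groups and central extensions}\label{sec:tools}

A group is \emph{perfect} if it equals its commutator subgroup. The construction produces identities that hold up to central factors, and perfectness removes these factors.

\begin{lemma}\label{lem:agree}
Let $H$ be a perfect group.
\begin{enumerate}
\item[(a)] Let $S$ generate $H$ and let $\varphi,\psi\colon H\to K$ be homomorphisms. Suppose there are subgroups $P,P'\le K$ and elements $g_s\in P\cap P'$ with $\varphi(s)\in g_sZ(P)$ and $\psi(s)\in g_sZ(P')$ for all $s\in S$. Then $\varphi=\psi$. In particular, $\varphi=\psi$ if $\varphi(s)\in\psi(s)Z(K)$ for all $s\in S$.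
\item[(b)] If $H\le K$, $A\le K$ and $H\subseteq A\,Z(K)$, then $H\subseteq A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a word $w$ in $S^{\pm1}$ let $w(g)\in P\cap P'$ be obtained by substituting $g_s$ for $s$. Then $\varphi(w)\in w(g)Z(P)$ and $\psi(w)\in w(g)Z(P')$, so $\varphi([w,w'])=[w(g),w'(g)]=\psi([w,w'])$. Commutators generate $H$. For the last sentence take $P=P'=K$ and $g_s=\psi(s)$.
(b) $H=[H,H]\subseteq[AZ(K),AZ(K)]=[A,A]\subseteq A$.
\end{proof}

A \emph{central extension} of a group $Q$ is a surjection onto $Q$ with central kernel. It is \emph{universal} if it maps uniquely, over $Q$, to every central extension of $Q$. We recall from \cite[\S5]{Milnor}: a perfect group $Q=F/R$, with $F$ free, has a universal central extension $U\to Q$; its kernel is $H_2(Q)=(R\cap[F,F])/[F,R]$; the group $U$ is perfect; and every central extension of $U$ splits.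

\begin{lemma}\label{lem:lift}
Let $U$ be the universal central extension of a perfect group, let $P$ be a group and $C\le Z(P)$. Every homomorphism $f\colon U\to P/C$ lifts uniquely to a homomorphism $U\to P$.
\end{lemma}

\begin{proof}
The pullback $\{(u,g)\in U\times P:f(u)=gC\}\to U$ is a central extension with kernel $C$. It splits, and the second coordinate of a splitting is a lift. Uniqueness is Lemma~\ref{lem:agree}(a).
\end{proof}

By Schur's theorem, for $n\ge8$ the universal central extension $\tilde A_n\to A_n$ has kernel $\{\pm1\}$ of order $2$. We write $\bar g\in A_n$ for the image of $g\in\tilde A_n$. A $3$-cycle $s$ has two lifts $\pm g$, with $g^3\in\{\pm1\}$ and $(-g)^3=-g^3$. So exactly one lift, denoted $\hat s$, has order $3$. By uniqueness, $\widehat{s^{-1}}=\hat s^{-1}$, and $g\hat sg^{-1}$ is the order-$3$ lift of $\bar gs\bar g^{-1}$. For $J\subseteq I$ let $\tilde A_J$ be generated by the $\hat s$ with $s$ a $3$-cycle on $J$.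

\begin{lemma}\label{lem:cover}
Let $n\ge8$.
\begin{enumerate}
\item[(a)] $\tilde A_J$ is perfect for $|J|\ge5$, and $\tilde A_I=\tilde A_n$.
\item[(b)] If $i,j,k,l$ are distinct, $s_1=(i\,j\,k)$ and $s_2=(i\,j\,l)$, then $(\hat s_1\hat s_2)^2=-1$.
\item[(c)] A normal subgroup of $\tilde A_n$ that is not contained in $\{\pm1\}$ equals $\tilde A_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:comm3}, a $3$-cycle $s$ on $J$ is $[s_1,s_2]$ with $3$-cycles on $J$. Then $[\hat s_1,\hat s_2]=\pm\hat s$, and its fourth power is $\hat s$. The second claim follows from $\tilde A_n=\tilde A_I\{\pm1\}$ and Lemma~\ref{lem:agree}(b).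
(b) Since $s_1s_2=(i\,k)(j\,l)$, the element $(\hat s_1\hat s_2)^2$ is $\pm1$. It does not depend on $i,j,k,l$, because $A_n$ is $4$-transitive. If it were $1$, the lifts of $(1\,2\,i)$ would satisfy Carmichael's relations and split the extension, so $\tilde A_n\cong A_n\times\{\pm1\}$ would not be perfect.
(c) Such a subgroup $N$ maps onto the simple group $A_n$, so $\tilde A_n=N\{\pm1\}$; apply Lemma~\ref{lem:agree}(b).
\end{proof}

\section{The truncated presentation}\label{sec:Delta}

\subsection{Substitutions and constants}

Let $F(X)$ be the free group on the set $X$. For each prefix change $\sigma$ of degree $2$ fix a word $W(\sigma)$ in $X$ of length at most $\ell_0$ with value $\sigma$ in $G$ (Lemma~\ref{lem:deg2}). For $\kappa\in\mathcal C_1^I$ let $\Phi_\kappa$ be the endomorphism of $F(X)$ given by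
\[
\Phi_\kappa(x)=\begin{cases}\text{the generator }\bar L_\kappa(x)\in X&\text{if }\deg x=0,\\ \text{the word }W(\bar L_\kappa(x))&\text{if }\deg x=1.\end{cases}
\]
If a word $w$ has value $g$ in $G$, then $\Phi_\kappa(w)$ has value $\bar L_\kappa(g)$ and length at most $\ell_0|w|$. If $\kappa$ and $\kappa'$ agree at the three indices of $x$, then $\Phi_\kappa(x)=\Phi_{\kappa'}(x)$ as words. For a central letter $c$ let $\mathbf c=(c,\dots,c)\in\mathcal C_1^I$. The group $\operatorname{Sym}(I)$ permutes $X$ and so acts on $F(X)$.

We now fix
\[
\Lambda=10^{10},\qquad r=3\Lambda+3,\qquad n=6\Lambda+100,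
\]
and define
\[
\Delta=\langle X\mid\text{all words of length at most }\Lambda\text{ in }X^{\pm1}\text{ that are trivial in }G\rangle .
\]
This is a finite presentation, and $\Delta$ maps onto $G$. The order of the choices matters. The constant $\ell_0$ is absolute; $\Lambda$ is chosen above $2\ell_0^2$, so that the relations of Lemma~\ref{lem:rel} hold in $\Delta$; and only then are $r$ and $n$ chosen, so large that a relator misses a central letter and involves fewer than half of the indices. These two facts are used in Lemma~\ref{lem:central}. Elsewhere $n$ only has to supply a few \emph{new} indices, by which we mean indices different from each other and from those already named in the argument.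

\begin{lemma}\label{lem:rel}
Let $s\in A_n$ be a $3$-cycle, $x,z\in X$, and $\kappa,\kappa',\kappa'',\kappa'''\in\mathcal C_1^I$ unless stated otherwise. The following hold in $\Delta$.
\begin{enumerate}
\item[(R1)] For $\kappa\in\{\mathbf1\}\cup\mathcal C_1^I$ there is a homomorphism $\alpha^\Delta_\kappa\colon A_n\to\Delta$ sending each $3$-cycle $s$ to the generator $\alpha_\kappa(s)\in X$.
\item[(R2)] For $\kappa'\in\{\mathbf1\}\cup\mathcal C_1^I$ the map $s\mapsto\Phi_\kappa(\alpha_{\kappa'}(s))$ extends to a homomorphism $A_n\to\Delta$.
\item[(R3)] If the central letter $c$ does not occur in the legs of $x$, then $x\,\Phi_{\mathbf c}(z)\,x^{-1}=\Phi_{\mathbf c}(x)\Phi_{\mathbf c}(z)\Phi_{\mathbf c}(x)^{-1}$.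
\item[(R4)] $\alpha_{\mathbf1}(s)\,x\,\alpha_{\mathbf1}(s)^{-1}=s\cdot x$ and $\alpha_{\mathbf1}(s)\Phi_\kappa(x)\alpha_{\mathbf1}(s)^{-1}=\Phi_{s\kappa}(s\cdot x)$.
\item[(R5)] $\alpha_\kappa(s)\Phi_\kappa(x)\alpha_\kappa(s)^{-1}=\Phi_\kappa(s\cdot x)$.
\item[(R6)] If $\kappa\kappa'=\kappa''\kappa'''$, then $\Phi_\kappa\Phi_{\kappa'}(x)=\Phi_{\kappa''}\Phi_{\kappa'''}(x)$.
\item[(R7)] If $x\in X_J$ and $|J|\ge5$, then $\Phi_\kappa(x)$ equals a word in $X_J$.
\item[(R8)] Elements of $X$ with disjoint index sets commute.
\item[(R9)] Let $g=\sigma(p,q,(k,y))$ and $h=\sigma((k,y'),(k^*,y^*),(k^\circ,y^\circ))$ have degree $1$, let $k$ be their only common index, and let $y\ne y'$. If $y,y'$ are incompatible, then $hgh^{-1}=g$. If they are compatible, then $hgh^{-1}=g\,W(g_1)^{-1}W(g_1^*)$, where $g_1=\sigma(py',qy',(k,yy'))$ and $g_1^*=\sigma(py',qy',(k^*,y^*y))$.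
\end{enumerate}
In particular $\Delta$ is perfect.
\end{lemma}

\begin{proof}
It suffices to show that each relation holds in $G$ and has length at most $\Lambda$ when written as a relator.

(R1), (R2). Let $e_i=(1\,2\,i)$ for $i\ge3$. A $3$-cycle $(i\,j\,k)$ lies in the alternating group on $\{1,2,i,j,k\}$, so it is a word of length less than $60$ in the $e$'s. Adding these expressions to Carmichael's relators presents $A_n$ on the set of all $3$-cycles, with relators of length at most $60$. Substituting $\alpha_{\kappa'}(s)$ for $s$ in such a relator gives a word of length at most $60$ that is trivial in $G$, because $\alpha_{\kappa'}$ is a homomorphism. Applying $\Phi_\kappa$ gives a word of length at most $60\ell_0$ that is trivial in $G$.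

(R3). We claim $x(\mathbf cp)=\mathbf c\,x(p)$ for all $p\in Y$. For $\deg x=0$ this holds since $x$ only permutes indices. Let $\deg x=1$ and $p=(i,m)$. If $x$ has no leg at $i$, both $p$ and $\mathbf cp$ are fixed. If $x$ has the leg $(i,y)$, followed by $(j,y_2)$, then $y\ne c$ are compatible, so $y\mid cm$ if and only if $y\mid m$. If $y\nmid m$, both points are fixed. If $m=y\xi$, then $\mathbf cp=(i,yc\xi)\mapsto(j,y_2c\xi)=\mathbf c\,x(p)$. So $x^{-1}\bar L_{\mathbf c}(x)$ fixes $\mathbf cY$ pointwise and therefore commutes with $\bar L_{\mathbf c}(z)$, which is supported on $\mathbf cY$. The length is at most $2+4\ell_0$.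

(R4), (R5). The permutation $\alpha_{\mathbf1}(s)$ is $p\mapsto sp$, which gives the first relation of (R4). The second follows from $s(\kappa p)=(s\kappa)(sp)$: the conjugate of $\bar L_\kappa(x)$ by $s$ sends $(s\kappa)(sp)$ to $(s\kappa)(s\,x(p))$ and fixes all other points. Applying $\bar L_\kappa$ to the first relation gives (R5). The lengths are at most $2+2\ell_0$.

(R6) holds by \eqref{eq:shift}, with length at most $2\ell_0^2<5\cdot10^8$. (R7) is immediate for $\deg x=0$ and is Lemma~\ref{lem:deg2} for $\deg x=1$, with length at most $2\ell_0$. (R8) holds because the supports are disjoint.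

(R9). The conjugate $hgh^{-1}$ is obtained by applying $h$ to the points of the cycles $(p\xi\;\,q\xi\;\,(k,y\xi))$ of $g$. Only $(k,y\xi)$ can move, and it moves exactly when $y'\mid y\xi$. In the incompatible case this never happens, by (S1). In the compatible case it means $\xi=y'\xi''$, by (S2), and then $(k,y'y\xi'')\mapsto(k^*,y^*y\xi'')$. The cycles of $g$ with $y'\mid\xi$ are the cycles of $g_1$, and $h$ turns them into the cycles of $g_1^*$. So $hgh^{-1}=(gg_1^{-1})g_1^*$. The length is at most $4+2\ell_0$.

Finally, each generator lies in some $\alpha^\Delta_\kappa(A_n)$, which is perfect.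
\end{proof}

\subsection{The missing letter}

We would like $\Phi_\kappa$ to induce an endomorphism of $\Delta$, that is, $\Phi_\kappa(\rho)=1$ in $\Delta$ for every defining relator $\rho$. The word $\Phi_\kappa(\rho)$ is trivial in $G$, but its length may be $\ell_0\Lambda$. Relation (R3) offers a substitute. If $c$ does not occur in $x$, then $x$ acts on the part $\mathbf cY$ of $Y$ exactly as its shifted copy $\bar L_{\mathbf c}(x)$ does, and $\Delta$ knows this in the form of a statement about conjugation. So a relation among such $x$ implies the same relation among the \emph{inner automorphisms} defined by the $\Phi_{\mathbf c}(x)$. This determines $\Phi_{\mathbf c}(\rho)$ only up to a center. For $\kappa\in\mathcal C_1^I$ let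
\[
P_\kappa=\langle\Phi_\kappa(x):x\in X\rangle\le\Delta .
\]

\begin{lemma}\label{lem:central}
For every defining relator $\rho$ of $\Delta$ and every $\kappa\in\mathcal C_1^I$, the element $\Phi_\kappa(\rho)$ of $\Delta$ lies in $Z(P_\kappa)$.
\end{lemma}

\begin{proof}
\emph{Step 1: a constant configuration.} Let $\rho'$ be a defining relator. At most $3\Lambda<r$ letters occur in the legs of the generators in $\rho'$, so some central letter $c$ does not occur. We show $\Phi_{\mathbf c}(\rho')\in Z(P_{\mathbf c})$. Let $x$ be a generator occurring in $\rho'$. By (R3), conjugation by $x$ and conjugation by $\Phi_{\mathbf c}(x)\in P_{\mathbf c}$ agree on the generators of $P_{\mathbf c}$. So both restrict to the same automorphism of $P_{\mathbf c}$, and their inverses do too. Composing along the word $\rho'$, conjugation by $\Phi_{\mathbf c}(\rho')$ agrees on $P_{\mathbf c}$ with conjugation by $\rho'=1$.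

\emph{Step 2: an arbitrary configuration.} The idea is to use a configuration that equals $c$ on some indices and $\kappa$ on others, and to carry the relation from the first set of indices to the second by (R5). Let $x_0\in X$ and let $J$ be the set of indices that occur in $\rho$ or $x_0$, so that $3\le|J|\le3\Lambda+3$. As $n\ge2|J|$, there is $J'\subseteq I\setminus J$ with $|J'|=|J|$, and there is $g\in A_n$ with $g(J')=J$ (the parity can be corrected by a transposition on $J'$). Put $\rho'=g^{-1}\cdot\rho$ and $x_0'=g^{-1}\cdot x_0$; these involve only generators from $X_{J'}$. The word $\rho'$ has the same length as $\rho$ and its value in $G$ is a conjugate of $1$, so it is a defining relator. With $c$ as in Step 1,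
\begin{equation}\label{eq:step1}
[\Phi_{\mathbf c}(\rho'),\Phi_{\mathbf c}(x_0')]=1 .
\end{equation}
Let $\kappa^*\in\mathcal C_1^I$ equal $c$ on $J'$ and $\kappa$ on $J$. Write $g$ as a product of $3$-cycles and apply (R5) repeatedly. For $x\in X_{J'}$ we have $g\cdot x\in X_J$ and
\[
\alpha^\Delta_{\kappa^*}(g)\,\Phi_{\mathbf c}(x)\,\alpha^\Delta_{\kappa^*}(g)^{-1}
=\alpha^\Delta_{\kappa^*}(g)\,\Phi_{\kappa^*}(x)\,\alpha^\Delta_{\kappa^*}(g)^{-1}
=\Phi_{\kappa^*}(g\cdot x)=\Phi_\kappa(g\cdot x).
\]
Conjugating \eqref{eq:step1} by $\alpha^\Delta_{\kappa^*}(g)$ therefore gives $[\Phi_\kappa(\rho),\Phi_\kappa(x_0)]=1$. Since $x_0$ was arbitrary and $\Phi_\kappa(\rho)\in P_\kappa$, the lemma follows.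
\end{proof}

\section{The group $\Gamma$ and its shifts}\label{sec:Gamma}

\subsection{Definition of $\Gamma$ and of $L_\kappa$}

Lemma~\ref{lem:central} gives a homomorphism from $\Delta$ to $P_\kappa/Z(P_\kappa)$ only. To lift it we need a source group to which Lemma~\ref{lem:lift} applies. Let
\[
\pi\colon\Gamma\to\Delta
\]
be the universal central extension, $\mathcal Z=\ker\pi\le Z(\Gamma)$, and let $\operatorname{pr}\colon\Gamma\to\Delta\to G$ be the composite surjection.

\begin{proposition}\label{prop:fp}
The group $\Gamma$ is perfect and finitely presented.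
\end{proposition}

\begin{proof}
A universal central extension is perfect. Write $\Delta=F/R$ with $F=F(X)$. The group $R/[F,R]$ is abelian, and it is generated by the images of the finitely many relators, since conjugation by $F$ acts trivially on it. Its subgroup $\mathcal Z=(R\cap[F,F])/[F,R]$ is thus finitely generated abelian, hence finitely presented. An extension of a finitely presented group by a finitely presented group is finitely presented.
\end{proof}

Let $\kappa\in\mathcal C_1^I$. By Lemma~\ref{lem:central}, $x\mapsto\Phi_\kappa(x)Z(P_\kappa)$ defines a homomorphism $\Delta\to P_\kappa/Z(P_\kappa)$. Compose it with $\pi$ and apply Lemma~\ref{lem:lift} twice: first we obtain a lift $L'_\kappa\colon\Gamma\to P_\kappa\le\Delta$, and then a lift $L_\kappa\colon\Gamma\to\Gamma$ with $\pi L_\kappa=L'_\kappa$. By construction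
\begin{equation}\label{eq:Lprime}
L'_\kappa(\gamma)\in\Phi_\kappa(x)Z(P_\kappa)\ \text{ if }\pi(\gamma)=x\in X,\qquad L'_\kappa(\mathcal Z)\subseteq Z(P_\kappa).
\end{equation}
The maps $L_\kappa$ are the \emph{shifts} of $\Gamma$. To compute with them we need preferred lifts of the generators, on which the central factor in \eqref{eq:Lprime} disappears. The copies of $A_n$ provide them. Let $\tilde\alpha_{\mathbf1}\colon\tilde A_n\to\Gamma$ be the lift, given by Lemma~\ref{lem:lift}, of $g\mapsto\alpha^\Delta_{\mathbf1}(\bar g)$, and put $\tilde\alpha_\kappa=L_\kappa\tilde\alpha_{\mathbf1}$ for $\kappa\in\mathcal C_1^I$.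

\begin{lemma}\label{lem:gens}
\begin{enumerate}
\item[(a)] For $\kappa\in\{\mathbf1\}\cup\mathcal C_1^I$ and $g\in\tilde A_n$ we have $\pi\tilde\alpha_\kappa(g)=\alpha_\kappa^\Delta(\bar g)$.
\item[(b)] For $x=\alpha_\kappa(s)\in X$ the element $\hat x:=\tilde\alpha_\kappa(\hat s)$ depends only on $x$. Moreover $\pi(\hat x)=x$, and the $\hat x$ $(x\in X)$ generate $\Gamma$.
\item[(c)] $L'_\kappa(\hat x)=\Phi_\kappa(x)$ for all $x\in X$ and $\kappa\in\mathcal C_1^I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\kappa\in\mathcal C_1^I$, and let $\kappa'\in\{\mathbf1\}\cup\mathcal C_1^I$ be a configuration for which (a) holds. By (R2) there is a homomorphism $\beta\colon\tilde A_n\to A_n\to P_\kappa$ with $\beta(\hat s)=\Phi_\kappa(\alpha_{\kappa'}(s))$. Since $\pi\tilde\alpha_{\kappa'}(\hat s)=\alpha_{\kappa'}(s)$, \eqref{eq:Lprime} gives $L'_\kappa\tilde\alpha_{\kappa'}(\hat s)\in\beta(\hat s)Z(P_\kappa)$. By Lemma~\ref{lem:agree}(a) in the group $P_\kappa$,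
\begin{equation}\label{eq:beta}
L'_\kappa\tilde\alpha_{\kappa'}(\hat s)=\Phi_\kappa(\alpha_{\kappa'}(s))\quad\text{for all 3-cycles }s.
\end{equation}
Statement (a) holds for $\mathbf1$ by definition. So \eqref{eq:beta} holds for $\kappa'=\mathbf1$, where it reads $\pi\tilde\alpha_\kappa(\hat s)=\alpha_\kappa(s)$. This proves (a) for all $\kappa$. Hence \eqref{eq:beta} holds for all $\kappa'$, which is (c) once (b) is proved.

(b) The permutation $x$ determines $s$, the degree of $\kappa$, and the values of $\kappa$ on the support of $s$. Two such configurations are connected by changes at one index $l\notin\operatorname{supp}s$ at a time. If $\kappa,\kappa'$ differ only at $l$, then $\pi\tilde\alpha_\kappa=\pi\tilde\alpha_{\kappa'}$ on the generators of the perfect group $\tilde A_{I\setminus\{l\}}$ by (a). So $\tilde\alpha_\kappa=\tilde\alpha_{\kappa'}$ on this group, which contains $\hat s$, by Lemma~\ref{lem:agree}(a). Finally $\Gamma=\langle\hat x:x\in X\rangle\mathcal Z$, and Lemma~\ref{lem:agree}(b) applies.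
\end{proof}

For $J\subseteq I$ let $\Gamma[J]=\langle\hat x:x\in X_J\rangle$. It is generated by the groups $\tilde\alpha_\kappa(\tilde A_J)$, so it is perfect for $|J|\ge5$. The next lemma transfers the basic properties of the shifts from $G$ to $\Gamma$. Each proof follows one pattern: a relation from Lemma~\ref{lem:rel} gives the identity on generators up to a center, and Lemma~\ref{lem:agree} finishes.

\begin{lemma}\label{lem:L}
Let $\kappa,\kappa',\kappa'',\kappa'''\in\mathcal C_1^I$ and $J,J'\subseteq I$ with $|J|,|J'|\ge5$.
\begin{enumerate}
\item[(a)] $L_\kappa(\Gamma[J])\subseteq\Gamma[J]$, and $L_\kappa=L_{\kappa'}$ on $\Gamma[J]$ if $\kappa=\kappa'$ on $J$.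
\item[(b)] If $J\cap J'=\emptyset$, then $[\Gamma[J],\Gamma[J']]=1$.
\item[(c)] If $\kappa\kappa'=\kappa''\kappa'''$, then $L_\kappa L_{\kappa'}=L_{\kappa''}L_{\kappa'''}$.
\item[(d)] $\tilde\alpha_{\mathbf1}(g)\,L_\kappa(h)\,\tilde\alpha_{\mathbf1}(g)^{-1}=L_{\bar g\kappa}\bigl(\tilde\alpha_{\mathbf1}(g)\,h\,\tilde\alpha_{\mathbf1}(g)^{-1}\bigr)$ for all $g\in\tilde A_n$ and $h\in\Gamma$.
\item[(e)] $\operatorname{pr}L_\kappa=\bar L_\kappa\operatorname{pr}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x\in X_J$ we have $\pi L_\kappa(\hat x)=\Phi_\kappa(x)\in\langle X_J\rangle=\pi(\Gamma[J])$ by Lemma~\ref{lem:gens}(c) and (R7). So the perfect group $L_\kappa(\Gamma[J])$ lies in $\Gamma[J]\mathcal Z$, hence in $\Gamma[J]$ by Lemma~\ref{lem:agree}(b). If $\kappa=\kappa'$ on $J$, then $\Phi_\kappa(x)=\Phi_{\kappa'}(x)$ for $x\in X_J$, so $L_\kappa(\hat x)\in L_{\kappa'}(\hat x)\mathcal Z$; apply Lemma~\ref{lem:agree}(a).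

(b) Let $g\in\Gamma[J]$. By (R8), $g\hat xg^{-1}\in\hat x\mathcal Z$ for $x\in X_{J'}$. By Lemma~\ref{lem:agree}(a), conjugation by $g$ is the identity on $\Gamma[J']$.

(c) Let $x\in X$ and let $x_1\cdots x_l$ be the word $\Phi_{\kappa'}(x)$. Then $L_{\kappa'}(\hat x)=\hat x_1\cdots\hat x_l\,z$ with $z\in\mathcal Z$, since both sides have the same image under $\pi$. Applying $L'_\kappa$ and using Lemma~\ref{lem:gens}(c) and \eqref{eq:Lprime},
\[
\pi L_\kappa L_{\kappa'}(\hat x)=\Phi_\kappa(x_1)\cdots\Phi_\kappa(x_l)\,L'_\kappa(z)\in g_xZ(P_\kappa),\qquad g_x:=\Phi_\kappa\Phi_{\kappa'}(x)\in P_\kappa .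
\]
The same computation gives $\pi L_{\kappa''}L_{\kappa'''}(\hat x)\in g'_xZ(P_{\kappa''})$ with $g'_x=\Phi_{\kappa''}\Phi_{\kappa'''}(x)\in P_{\kappa''}$. By (R6), $g_x=g'_x\in P_\kappa\cap P_{\kappa''}$. Lemma~\ref{lem:agree}(a) with the two subgroups $P_\kappa$ and $P_{\kappa''}$ gives $\pi L_\kappa L_{\kappa'}=\pi L_{\kappa''}L_{\kappa'''}$, and a second application, in $\Gamma$, removes $\pi$.

(d) If the identity holds for $g_1$ and $g_2$, with all $\kappa$ and $h$, then it holds for $g_1g_2$. So we may take $g=\hat s$. Both sides are homomorphisms in $h$. For $h=\hat x$, the image of the left side under $\pi$ is $\alpha_{\mathbf1}(s)\Phi_\kappa(x)\alpha_{\mathbf1}(s)^{-1}=\Phi_{s\kappa}(s\cdot x)\in P_{s\kappa}$ by (R4). Also by (R4), $\tilde\alpha_{\mathbf1}(\hat s)\,\hat x\,\tilde\alpha_{\mathbf1}(\hat s)^{-1}=\widehat{s\cdot x}\,z$ with $z\in\mathcal Z$, so the image of the right side is $\Phi_{s\kappa}(s\cdot x)L'_{s\kappa}(z)$ with $L'_{s\kappa}(z)\in Z(P_{s\kappa})$. Apply Lemma~\ref{lem:agree}(a) first in $P_{s\kappa}$ and then in $\Gamma$.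

(e) On $\hat x$ both sides equal $\bar L_\kappa(x)$, the value of $\Phi_\kappa(x)$ in $G$.
\end{proof}

For $\omega\in\mathcal C_d^I$ write $\omega=\kappa_1\cdots\kappa_d$ with $\kappa_t\in\mathcal C_1^I$ and put $L_\omega=L_{\kappa_1}\cdots L_{\kappa_d}$, with $L_{\mathbf1}=\mathrm{id}$. By (S3), two factorizations are related by interchanging adjacent compatible letters at one index at a time. Such a move replaces $\kappa_t,\kappa_{t+1}$ by a pair with the same product, so $L_\omega$ is well defined by Lemma~\ref{lem:L}(c), and $L_\omega L_{\omega'}=L_{\omega\omega'}$. Parts (a), (d), (e) of Lemma~\ref{lem:L} hold for configurations of any degree in place of $\kappa$: iterate them, choosing for the second half of (a) factorizations that agree on $J$, and using $\bar g(\kappa_1\cdots\kappa_d)=(\bar g\kappa_1)\cdots(\bar g\kappa_d)$ for (d). Put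
\[
\tilde\alpha_\omega=L_\omega\tilde\alpha_{\mathbf1}\colon\tilde A_n\to\Gamma .
\]

\subsection{Brackets}

We now have canonical lifts to $\Gamma$ of the prefix changes of all degrees. Let $u,v,w$ be points of degree $d$ with distinct indices $i,j,k$. Choose a configuration $\omega$ through $u,v,w$ and define the \emph{bracket}
\[
\langle u,v,w\rangle=\tilde\alpha_\omega(\hat s)\in\Gamma,\qquad s=(i\,j\,k).
\]
It does not depend on $\omega$: if $\omega,\omega'$ differ only at an index $l\notin\{i,j,k\}$, then $L_\omega=L_{\omega'}$ on $\Gamma[I\setminus\{l\}]$, which contains $\tilde\alpha_{\mathbf1}(\hat s)$. Part (B1) below shows that a bracket determines its \emph{legs} $u,v,w$ up to rotation, and so its degree and indices. Let $B_d$ be the finite set of brackets of degree $d$.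

\begin{lemma}\label{lem:br}
\begin{enumerate}
\item[(B1)] $\operatorname{pr}\langle u,v,w\rangle=\sigma(u,v,w)$. A bracket has order $3$ and is invariant under cyclic rotation of its legs, and $\langle u,v,w\rangle^{-1}=\langle v,u,w\rangle$.
\item[(B2)] $B_0\cup B_1=\{\hat x:x\in X\}$ generates $\Gamma$. We have $\pi\langle u,v,w\rangle=\sigma(u,v,w)\in X$ in degree at most $1$ and $\pi\langle u,v,w\rangle=W(\sigma(u,v,w))$ in degree $2$.
\item[(B3)] \emph{(Shift.)} $L_\omega\langle u,v,w\rangle=\langle\omega u,\omega v,\omega w\rangle$ for every configuration $\omega$.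
\item[(B4)] \emph{(Indices.)} $\tilde\alpha_{\mathbf1}(g)\langle u,v,w\rangle\tilde\alpha_{\mathbf1}(g)^{-1}=\langle\bar gu,\bar gv,\bar gw\rangle$ for $g\in\tilde A_n$.
\item[(B5)] \emph{(Mover.)} If $h=\langle(k,y'),(k^*,y^*),(k^\circ,y^\circ)\rangle\in B_1$ and $x=\langle(k,y'm'),t_1,t_2\rangle\in B_d$ have only the index $k$ in common, then $hxh^{-1}=\langle(k^*,y^*m'),t_1,t_2\rangle$.
\item[(B6)] Brackets of any degrees with disjoint index sets commute.
\item[(B7)] The element $\epsilon_d:=\tilde\alpha_\omega(-1)$ is the same for all $\omega\in\mathcal C_d^I$. It is central in $\Gamma$, $\epsilon_d^2=1$, and $(\langle t,t',u\rangle\langle t,t',v\rangle)^2=\epsilon_d$ whenever $t,t',u,v$ have degree $d$ and distinct indices.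
\item[(B8)] \emph{(Computing in a configuration.)} Let $\Theta$ be a set of points of degree $d$ with distinct indices, and attach to each bracket $\langle u,v,w\rangle$ with legs in $\Theta$ the $3$-cycle $(u\;v\;w)$. If two products of such $3$-cycles are equal, the corresponding products of brackets agree up to a power of $\epsilon_d$. Conjugating one such bracket by another applies the $3$-cycle of the second to the legs of the first.
\end{enumerate}
\end{lemma}

\begin{proof}
(B1) By Lemma~\ref{lem:L}(e), $\operatorname{pr}\tilde\alpha_\omega(\hat s)=\bar L_\omega\alpha_{\mathbf1}(s)=\sigma(u,v,w)\neq1$. The rest holds for $\hat s$, since $(j\,i\,k)=(i\,j\,k)^{-1}$.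

(B3) If $\langle u,v,w\rangle=L_{\omega'}\tilde\alpha_{\mathbf1}(\hat s)$, its image is $\tilde\alpha_{\omega\omega'}(\hat s)$, and $\omega\omega'$ passes through $\omega u,\omega v,\omega w$.

(B2) The statements in degree at most $1$ are Lemma~\ref{lem:gens}(b). By (B3), a bracket of degree $2$ is $L_\kappa(\hat x)$ with $\deg\kappa=\deg x=1$, and its image under $\pi$ is $\Phi_\kappa(x)=W(\bar L_\kappa(x))$.

(B4) By Lemma~\ref{lem:L}(d) the left side is $L_{\bar g\omega}\tilde\alpha_{\mathbf1}(g\hat sg^{-1})$. Here $g\hat sg^{-1}$ is the order-$3$ lift of $(\bar g(i)\;\bar g(j)\;\bar g(k))$, and $\bar g\omega$ passes through $\bar gu,\bar gv,\bar gw$.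

(B5) Choose $\kappa\in\mathcal C_1^I$ through the legs of $h$ such that $t_1=\kappa t_1'$, $t_2=\kappa t_2'$ for points $t_1',t_2'$ of degree $d-1$. With $s=(k\;k^*\;k^\circ)$ we have $h=L_\kappa\tilde\alpha_{\mathbf1}(\hat s)$ and $x=L_\kappa\langle(k,m'),t_1',t_2'\rangle$. By (B4) and (B3), $hxh^{-1}=L_\kappa\langle(k^*,m'),t_1',t_2'\rangle=\langle(k^*,y^*m'),t_1,t_2\rangle$.

(B6) If $J$ contains the indices of the bracket $L_\omega\tilde\alpha_{\mathbf1}(\hat s)$ and $|J|\ge5$, the bracket lies in $L_\omega(\Gamma[J])\subseteq\Gamma[J]$. Enlarge the two index sets to disjoint sets of size $5$ and use Lemma~\ref{lem:L}(b).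

(B7) By Lemma~\ref{lem:cover}(b), $\tilde\alpha_\omega(-1)=(\langle t,t',u\rangle\langle t,t',v\rangle)^2$ for any four points on $\omega$. So it depends only on the restriction of $\omega$ to a $4$-element set $J$ of indices, and $J$ may be chosen freely. To compare $\omega$ and $\omega'$, use a configuration equal to $\omega$ on $J$ and to $\omega'$ on a disjoint $4$-element set. Given a generator $g\in B_0\cup B_1$, choose $J$ disjoint from its indices; then $\epsilon_d$ commutes with $g$ by (B6).

(B8) Choose $\omega$ through $\Theta$ and identify the index $i$ with the point $(i,\omega_i)$. All the brackets are values $\tilde\alpha_\omega(\hat s)$. Products of elements $\hat s$ with the same image in $A_n$ differ by $\pm1$, and conjugating $\hat s$ by $\hat s'$ gives the order-$3$ lift of $s'ss'^{-1}$.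
\end{proof}

From here on the presentation of $\Delta$ enters only through Lemma~\ref{lem:br} and relation (R9).

\section{The filtration by degree}\label{sec:filtration}

Let $\Gamma_d$ be the normal closure of $B_d$ in $\Gamma$. It is generated by conjugates of the perfect groups $\tilde\alpha_\omega(\tilde A_n)$, $\omega\in\mathcal C_d^I$, so it is perfect. By (B3), $L_\omega(\Gamma_d)\subseteq\Gamma_{d+e}$ for $\omega\in\mathcal C_e^I$. The aim of this section is to prove that $\Gamma_d$ has finite index. We begin with a criterion, used three times below, for a normal subgroup to contain $\Gamma_d$.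

\begin{lemma}\label{lem:one}
Let $N\trianglelefteq\Gamma$ and $\omega\in\mathcal C_d^I$. If $\tilde\alpha_\omega(g)\in N$ for some $g\in\tilde A_n\setminus\{\pm1\}$, then $\Gamma_d\subseteq N$. In particular this holds if $N$ contains one bracket of degree $d$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cover}(c), a configuration $\omega$ as in the statement satisfies $\tilde\alpha_\omega(\tilde A_n)\subseteq N$. If $\omega'$ of degree $d$ agrees with $\omega$ at three indices $i,j,k$, then $\tilde\alpha_{\omega'}(\hat s)=\tilde\alpha_\omega(\hat s)\in N$ for $s=(i\,j\,k)$, so $\tilde\alpha_{\omega'}(\tilde A_n)\subseteq N$ as well. Any $\omega''$ is reached in two such steps, through the configuration that equals $\omega$ on $\{1,2,3\}$ and $\omega''$ elsewhere. Hence $B_d\subseteq N$.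
\end{proof}

\begin{lemma}\label{lem:chain}
$\Gamma=\Gamma_0\ge\Gamma_1\ge\Gamma_2\ge\cdots$.
\end{lemma}

\begin{proof}
Let $c$ be a central letter, $s=(1\,2\,3)$ and $x_i=\langle(i,c),(4,c),(5,c)\rangle$ for $i=1,2$. By (B4), $[\tilde\alpha_{\mathbf1}(\hat s),x_1]=x_2x_1^{-1}$. The left side lies in $\Gamma_0$, and the right side is the image under $\tilde\alpha_{\mathbf c}$ of a lift of $(2\,4\,5)(1\,4\,5)^{-1}\ne1$. By Lemma~\ref{lem:one}, $B_1\subseteq\Gamma_0$, so $\Gamma_0=\Gamma$ by (B2). An element of $B_{d+1}$ is $L_\omega(x)$ with $\omega\in\mathcal C_d^I$ and $x\in B_1\subseteq\Gamma_0$, so it lies in $\Gamma_d$.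
\end{proof}

\subsection{Brackets that share one index}

To compute $\Gamma_d/\Gamma_{d+1}$ we need to know how brackets with a common index commute. Consider the situation in $G$. Let $g$ have degree $1$ with leg $(k,y)$, let $x$ have degree $d$ with leg $(k,m)$, let $k$ be the only common index, and let $y\nmid m$. Their supports meet only in points $(k,m\xi)$ with $y\mid m\xi$, and these have degree greater than $d$. So $[g,x]$ is trivial on $E_0,\dots,E_d$. In $\Gamma$ no such argument is available, and the only relation of this kind that we know is (R9), in degree $1$. A mover shifts the leg of $x$ to a new index; by (R9) the part of $g$ that overlaps $x$ moves along; and after the move this part and $x$ have a common first letter, which a shift removes. This lowers $d$ by one.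

\begin{lemma}\label{lem:gx}
Let $g=\langle p,q,(k,y)\rangle\in B_1$ and $x=\langle(k,m),t_1,t_2\rangle\in B_d$ $(d\ge0)$ have only the index $k$ in common, and let $y\nmid m$. Then $[g,x]\in\Gamma_{d+1}$. If $y'\mid m$ for a letter $y'$ incompatible with $y$, then $[g,x]=1$.
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=0$ we have $g\in\Gamma_1$, and the second claim is vacuous. Let $d\ge1$ and write $m=y'm'$ with a letter $y'$, which is taken to be the given one in the second claim. Then $y'\ne y$. Let $h=\langle(k,y'),(k^*,y^*),(k^\circ,y^\circ)\rangle\in B_1$ with new indices $k^*,k^\circ$ and any letters $y^*,y^\circ$. By (B5),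
\[
x^*:=hxh^{-1}=\langle(k^*,y^*m'),t_1,t_2\rangle ,
\]
and $x^*$ has no index in common with $g$.

If $y,y'$ are incompatible, (R9) and (B2) give $hgh^{-1}\in g\mathcal Z$, so $h[g,x]h^{-1}=[g,x^*]=1$ by (B6).

If $y,y'$ are compatible, (R9) and (B2) give $hgh^{-1}\in gg_1^{-1}g_1^*\mathcal Z$ with
\[
g_1=\langle py',qy',(k,yy')\rangle,\qquad g_1^*=\langle py',qy',(k^*,y^*y)\rangle\in B_2 .
\]
By (B6), $x^*$ commutes with $g$ and $g_1$. Hence
\[
h[g,x]h^{-1}=[gg_1^{-1}g_1^*,x^*]=(gg_1^{-1})\,[g_1^*,x^*]\,(gg_1^{-1})^{-1}.
\]
Let $i,j$ be the indices of $p,q$. Choose $\kappa\in\mathcal C_1^I$ through $p$, $q$, $(k^*,y^*)$ with $t_1=\kappa t_1'$ and $t_2=\kappa t_2'$. By (B3), $g_1^*=L_\kappa(g')$ and $x^*=L_\kappa(x')$, where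
\[
g'=\langle(i,y'),(j,y'),(k^*,y)\rangle\in B_1,\qquad x'=\langle(k^*,m'),t_1',t_2'\rangle\in B_{d-1}.
\]
Here $y\nmid m'$, since otherwise $y\mid y'm'=m$ by (S2). By induction $[g',x']\in\Gamma_d$, so $[g_1^*,x^*]\in L_\kappa(\Gamma_d)\subseteq\Gamma_{d+1}$.
\end{proof}

\begin{lemma}\label{lem:xx}
Let $x=\langle(k,m),t_1,t_2\rangle$ and $x'=\langle(k,m'),t_1',t_2'\rangle$ in $B_d$ have only the index $k$ in common, and let $m\ne m'$. Then $[x,x']\in\Gamma_{d+1}$. If $m,m'\in\{a,a'\}^d$, then $[x,x']=1$.
\end{lemma}

\begin{proof}
We use induction on $d$; the case $d=0$ is vacuous. Suppose first that $m=ym_1$ and $m'=ym_1'$ for a common letter $y$. Choose $\kappa\in\mathcal C_1^I$ with $\kappa_k=y$ and with first letters of $t_1,t_2,t_1',t_2'$ at their indices. Then $x=L_\kappa(x_1)$ and $x'=L_\kappa(x_1')$ with $x_1,x_1'\in B_{d-1}$, whose legs at $k$ are $(k,m_1)\ne(k,m_1')$. If $m,m'\in\{a,a'\}^d$, then $m_1,m_1'\in\{a,a'\}^{d-1}$. Both claims follow by induction, as $L_\kappa(\Gamma_d)\subseteq\Gamma_{d+1}$.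

Otherwise choose a letter $y\mid m$; then $y\nmid m'$. Let $g=\langle(k,y),(k^*,y^*),(k^\circ,y^\circ)\rangle\in B_1$ with new indices $k^*,k^\circ$. By (B5), $x^*=gxg^{-1}$ is a bracket with the index $k^*$ in place of $k$, so it commutes with $x'$ by (B6). By Lemma~\ref{lem:gx}, $gx'g^{-1}=\mu x'$ with $\mu=[g,x']\in\Gamma_{d+1}$. Hence $g[x,x']g^{-1}=[x^*,\mu x']$ is congruent to $[x^*,x']=1$ modulo $\Gamma_{d+1}$. If $m,m'\in\{a,a'\}^d$, their first letters are $a$ and $a'$ in some order, so $\mu=1$ by Lemma~\ref{lem:gx} and $[x,x']=1$.
\end{proof}

\subsection{Recognizing an alternating group}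

On $E_d$ the brackets of degree $d$ act as the $3$-cycles on points of distinct indices. The next lemma shows that the commutation rules just proved already force the group they generate to be, up to $\epsilon_d$, a quotient of an alternating group. We verify Carmichael's relations. The obstacle is that the generator $(o_1\;o_2\;u)$ has no bracket when $u$ has the same index as $o_1$ or $o_2$. We define it as a conjugate and must check that the choice of the conjugating element does not matter.

\begin{lemma}\label{lem:alt}
Let $\emptyset\ne S\subseteq\mathcal C_d$, $\Omega=I\times S$ and $N\trianglelefteq\Gamma$. Suppose that any two brackets with legs in $\Omega$ that have exactly one common index, and different legs at that index, commute modulo $N$. Let $H_S$ be the subgroup generated by the brackets with legs in $\Omega$. Then $\epsilon_d\in H_S$, and the image of $H_S$ in $\Gamma/N\langle\epsilon_d\rangle$ is a quotient of $\operatorname{Alt}(\Omega)$. In particular the image of $H_S$ in $\Gamma/N$ is finite.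
\end{lemma}

\begin{proof}
We work in $\Gamma/N$, write $\epsilon=\epsilon_d$, and take all points in $\Omega$. By (B7), $\epsilon$ is central and lies in $H_S$. By (B6) and the hypothesis:
\begin{enumerate}
\item[$(*)$] two brackets with at most one common index and no common leg commute.
\end{enumerate}
Fix $m_0\in S$, $o_1=(1,m_0)$ and $o_2=(2,m_0)$. Call a point \emph{high} if its index is at least $3$, and \emph{low} if its index is $1$ or $2$ and it differs from $o_1,o_2$. For high $u$ put $e(u)=\langle o_1,o_2,u\rangle$. For low $u$ put
\begin{equation}\label{eq:eu}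
e(u)=h\,e(t_1)\,h^{-1},\qquad h=\langle t_1,u,t_2\rangle,
\end{equation}
with high points $t_1,t_2$ of distinct indices. Formula \eqref{eq:eu} also holds for high $u$ if $u,t_1,t_2$ have distinct indices, by (B8). We use the following case of $(*)$ repeatedly:
\begin{enumerate}
\item[$(**)$] if $t$ is high, then $e(t)$ commutes with every bracket that has at most one low leg, has no leg $o_1$ or $o_2$, and has no leg with the index of $t$.
\end{enumerate}

\emph{Independence of the choice for low $u$.} It suffices to compare pairs $(t_1,t_2)$ and $(t_1',t_2')$ with four distinct indices, since any two pairs can be compared with a third pair at new indices. Let $h'=\langle t_1',u,t_2'\rangle$ and $f=\langle t_1,t_1',t\rangle$, with $t$ high of a new index. By (B8), $e(t_1')=fe(t_1)f^{-1}$. The points $u,t_1,t_2,t_1',t_2',t$ have distinct indices, so (B8) applies to $h^{-1}h'f$. The corresponding permutation sends $t_1\mapsto t_1'\mapsto u\mapsto t_1$, so it is an even permutation of $\{u,t_2,t_1',t_2',t\}$ and a product of $3$-cycles on this set. Thus $h^{-1}h'f$ is, up to a power of $\epsilon$, a product of brackets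 with legs among these five points. Each commutes with $e(t_1)$ by $(**)$. Therefore $h'e(t_1')h'^{-1}=h'f\,e(t_1)\,(h'f)^{-1}=he(t_1)h^{-1}$.

\emph{Carmichael's relations.} Each $e(u)$ has cube $1$. We show $(e(u)e(v))^2=\epsilon$ for $u\ne v$ in $\Omega\setminus\{o_1,o_2\}$.
\begin{enumerate}
\item[1.] $u,v$ high with different indices. This is (B7).
\item[2.] $u,v$ high with the same index. Write $e(v)=he(t_1)h^{-1}$ with $h=\langle t_1,v,t_2\rangle$ and $t_1,t_2$ high of new indices. The brackets $h$ and $e(u)$ share only the index of $u$, with legs $v\ne u$, so they commute by $(*)$. Hence $(e(u)e(v))^2=h(e(u)e(t_1))^2h^{-1}=\epsilon$ by case 1.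
\item[3.] $u$ low, $v$ high. Use \eqref{eq:eu} with $t_1,t_2$ of new indices. Then $h$ commutes with $e(v)$ by $(**)$, so $(e(u)e(v))^2=h(e(t_1)e(v))^2h^{-1}=\epsilon$ by case 1. The opposite order follows, since $(e(v)e(u))^2$ is conjugate to $(e(u)e(v))^2$.
\item[4.] $u,v$ low. Take $h=\langle t_1,u,t_2\rangle$ and $h'=\langle t_1',v,t_2'\rangle$ with four high points of distinct indices. Then $h$ commutes with $h'$ by $(*)$, and by $(**)$ $h$ commutes with $e(t_1')$ and $h'$ with $e(t_1)$. So $e(u)=(hh')e(t_1)(hh')^{-1}$ and $e(v)=(hh')e(t_1')(hh')^{-1}$, and case 1 applies.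
\end{enumerate}
Let $H'$ be generated by $\epsilon$ and all $e(u)$. By Carmichael's presentation, $H'/\langle\epsilon\rangle$ is a quotient of $\operatorname{Alt}(\Omega)$, and $H'$ lies in the image of $H_S$. It remains to show that $H'$ contains every bracket with legs in $\Omega$.
\begin{enumerate}
\item[(i)] No leg of $\langle u,v,w\rangle$ is low. Then the set $\{o_1,o_2,u,v,w\}$ has distinct indices, and its alternating group is generated by the $(o_1\;o_2\;z)$ with $z$ a high leg. By (B8), $\langle u,v,w\rangle\in H'$.
\item[(ii)] $\langle v,u,w\rangle$ with $u$ low and $v,w$ high. Choose high $t_1,t_2$ of new indices. As in (i), $\langle v,t_1,w\rangle=\epsilon^\delta\,\mathcal W(e(t_1),e(v),e(w))$ for a word $\mathcal W$ and some $\delta$. Conjugate by $h=\langle t_1,u,t_2\rangle$. The left side becomes $\langle v,u,w\rangle$ by (B8). On the right side $e(t_1)$ becomes $e(u)$, and $e(v),e(w)$ are unchanged by $(**)$. So $\langle v,u,w\rangle=\epsilon^\delta\,\mathcal W(e(u),e(v),e(w))\in H'$.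
\item[(iii)] For arbitrary $\langle u,v,w\rangle$ choose high $t_1,t_2$ of new indices. The $3$-cycles $(t_2\;t_1\;z)$, $z\in\{u,v,w\}$, generate the alternating group on $\{t_1,t_2,u,v,w\}$. By (B8), $\langle u,v,w\rangle$ is, up to a power of $\epsilon$, a product of the brackets $\langle t_2,t_1,z\rangle=\langle t_1,z,t_2\rangle$, which lie in $H'$ by (i) or (ii).
\end{enumerate}
\end{proof}

\begin{proposition}\label{prop:finite}
$\Gamma/\Gamma_d$ is finite for every $d$.
\end{proposition}

\begin{proof}
We have $\Gamma/\Gamma_0=1$, and $\Gamma/\Gamma_1$ is generated by the image of $B_0\subseteq\tilde\alpha_{\mathbf1}(\tilde A_n)$, so it is finite. Let $d\ge1$. By Lemma~\ref{lem:xx}, Lemma~\ref{lem:alt} applies with $S=\mathcal C_d$ and $N=\Gamma_{d+1}$, so $H=\langle B_d\rangle\Gamma_{d+1}$ has finite image in $\Gamma/\Gamma_{d+1}$. We claim that $H$ is normal in $\Gamma$. Then $B_d\subseteq H\subseteq\Gamma_d$ gives $H=\Gamma_d$, so $\Gamma_d/\Gamma_{d+1}$ is finite and the proposition follows by induction.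

The generating set $B_0\cup B_1$ is closed under inverses, so it suffices to show $gB_dg^{-1}\subseteq H$ for $g\in B_0\cup B_1$. For $g\in B_0$ this is (B4). Let $g\in B_1$ and $\langle u,v,w\rangle\in B_d$. Choose $t_1,t_2$ of degree $d$ with new indices, in particular outside the indices of $g$. By (B8), $\langle u,v,w\rangle$ is, up to a power of the central element $\epsilon_d\in\langle B_d\rangle$, a product of the brackets $\langle z,t_1,t_2\rangle$ with $z\in\{u,v,w\}$. So it suffices to conjugate $x=\langle(k,m),t_1,t_2\rangle$. If $k$ is not an index of $g$, then $gxg^{-1}=x$ by (B6). Otherwise let $(k,y)$ be the leg of $g$ at $k$. If $y\mid m$, then $gxg^{-1}\in B_d$ by (B5). If $y\nmid m$, then $gxg^{-1}=[g,x]x\in\Gamma_{d+1}x$ by Lemma~\ref{lem:gx}.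
\end{proof}

\begin{remark}
The proof identifies the layers: for $d\ge1$, $\Gamma_d/\Gamma_{d+1}\langle\epsilon_d\rangle\cong\operatorname{Alt}(E_d)$. Indeed it is a quotient of this simple group, and it is nontrivial: otherwise $\Gamma_d/\Gamma_{d+1}$ would have order at most $2$, whereas $\Gamma_{d+1}$ acts trivially on $E_d$ and a bracket of degree $d$ acts as a $3$-cycle.
\end{remark}

\section{Finite quotients and linear representations}\label{sec:quotients}

So far we have used Lemma~\ref{lem:xx} modulo $\Gamma_{d+1}$. To show that an arbitrary finite quotient kills some $\Gamma_d$ we need commutation in $\Gamma$ itself, and this is where the incompatible pair $a,a'$ is used a second time: it provides $2^d$ strings of length $d$ for which the second part of Lemma~\ref{lem:xx} holds.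

\begin{proposition}\label{prop:cofinal}
Every finite-index subgroup $H\le\Gamma$ contains some $\Gamma_d$, and $H^{ab}$ is finite.
\end{proposition}

\begin{proof}
Let $N\le H$ be a normal subgroup of finite index in $\Gamma$, and choose $d\ge1$ with $2^d>|\Gamma/N|$. Fix points $t_1,t_2,t_1',t_2'$ of degree $d$ with indices $2,3,4,5$. For $\alpha\in\{a,a'\}^d$ let $x_\alpha=\langle(1,\alpha),t_1,t_2\rangle$. By the pigeonhole principle $x_\alpha N=x_\beta N$ for some $\alpha\ne\beta$. By Lemma~\ref{lem:xx}, $v=\langle(1,\beta),t_1',t_2'\rangle$ commutes with $x_\alpha$, and therefore $[x_\beta,v]\in N$. If $\omega$ is a configuration through $(1,\beta),t_1,t_2,t_1',t_2'$, then $[x_\beta,v]$ is the image under $\tilde\alpha_\omega$ of a lift of $[(1\,2\,3),(1\,4\,5)]$, which is a $3$-cycle by \eqref{eq:comm3}. By Lemma~\ref{lem:one}, $\Gamma_d\subseteq N\subseteq H$. As $\Gamma_d=[\Gamma_d,\Gamma_d]\subseteq[H,H]$, the group $H^{ab}$ is a quotient of $H/\Gamma_d$, which is finite by Proposition~\ref{prop:finite}.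
\end{proof}

The same commutation shows that $\Gamma$ contains finite subgroups that are too large for any fixed linear group.

\begin{proposition}\label{prop:linear}
Let $H\le\Gamma$ have finite index and let $\mathbb K$ be a field. Every homomorphism $H\to\mathrm{GL}_m(\mathbb K)$ has finite image.
\end{proposition}

\begin{proof}
We may assume that $\mathbb K$ is algebraically closed. A representation of $H$ is contained in the restriction to $H$ of the induced representation of $\Gamma$, which has finite dimension $m[\Gamma:H]$. So it suffices to treat a homomorphism $\psi\colon\Gamma\to\mathrm{GL}_m(\mathbb K)$.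

Let $d\ge1$, $S=\{a,a'\}^d$ and $\Omega=I\times S$, a set of $n2^d$ points. By the second part of Lemma~\ref{lem:xx}, Lemma~\ref{lem:alt} applies with $N=1$, so $H_S/\langle\epsilon_d\rangle$ is a quotient of the simple group $\operatorname{Alt}(\Omega)$. It is nontrivial, because brackets have order $3$ and $\epsilon_d^2=1$. Hence $H_S/\langle\epsilon_d\rangle\cong\operatorname{Alt}(\Omega)$. The group $H_S$ is perfect, being generated by the groups $\tilde\alpha_\omega(\tilde A_n)$ with $\omega\in S^I$. The image of $H_S\cap\ker\psi$ in $\operatorname{Alt}(\Omega)$ is normal, so it is trivial or everything.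

Suppose it is trivial, that is, $H_S\cap\ker\psi\subseteq\langle\epsilon_d\rangle$. Let $p=3$ if $\operatorname{char}\mathbb K\ne3$ and $p=5$ otherwise, and let $\nu=\lfloor n2^d/p\rfloor$. Take $\nu$ disjoint $p$-cycles in $\operatorname{Alt}(\Omega)$. Each has a lift $g\in H_S$ with $g^p=1$: any lift has $g^p\in\langle\epsilon_d\rangle$, and if $g^p=\epsilon_d$ then $(g\epsilon_d)^p=\epsilon_d^{p+1}=1$. Two such lifts $g,g'$ commute: $[g,g']$ lies in the central group $\langle\epsilon_d\rangle$, so $[g,g']^2=1$ and $[g,g']^p=[g^p,g']=1$. The lifts thus generate an elementary abelian $p$-group $V$, of rank exactly $\nu$ since it maps onto the group generated by the $p$-cycles. As $V\cap\langle\epsilon_d\rangle=1$, the map $\psi$ is injective on $V$. Since $p\ne\operatorname{char}\mathbb K$, the commuting matrices in $\psi(V)$ are simultaneously diagonalizable with $p$-th roots of unity on the diagonal, so $\nu\le m$.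

Choose $d$ with $\lfloor n2^d/5\rfloor>m$. Then $H_S\cap\ker\psi$ maps onto $\operatorname{Alt}(\Omega)$, so $\psi(H_S)=\psi(\langle\epsilon_d\rangle)$ is abelian and perfect, hence trivial. Thus $\ker\psi$ contains a bracket of degree $d$, and $\Gamma_d\subseteq\ker\psi$ by Lemma~\ref{lem:one}. So $\psi$ factors through $\Gamma/\Gamma_d$, which is finite by Proposition~\ref{prop:finite}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}]
The group $\Gamma$ is perfect and finitely presented by Proposition~\ref{prop:fp}. Theorem~\ref{thm:main}(a) is Proposition~\ref{prop:cofinal}. Theorem~\ref{thm:main}(b) and Theorem~\ref{thm:more}(iii), with $A=r-1$, follow from Proposition~\ref{prop:neck} applied to $\operatorname{pr}\colon\Gamma\to G$. The subgroups $\Gamma_d$ are normal and perfect, decreasing with $\Gamma_0=\Gamma$ by Lemma~\ref{lem:chain}, of finite index by Proposition~\ref{prop:finite}, and every finite-index subgroup contains one of them by Proposition~\ref{prop:cofinal}; this is Theorem~\ref{thm:more}(i). Theorem~\ref{thm:more}(ii) is Proposition~\ref{prop:linear}.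
\end{proof}

\begin{thebibliography}{9}

\bibitem{CM}
Coxeter and Moser, \emph{Generators and Relations}, \S6.3.

\bibitem{covers}
\emph{Finite covering spaces of 3-manifolds},
\texttt{http://people.maths.ox.ac.uk/lackenby/icm15310.pdf}.

\bibitem{Milnor}
Milnor, \emph{Introduction to Algebraic K-theory}, \S5.

\end{thebibliography}
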